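# Arc-transitive polytopes whose edges no reflection can flip

## 1. Polygons: every edge is flipped by a reflection

Throughout, $P\subset\mathbb R^d$, $d\ge 1$, is a full-dimensional convex polytope, and $\operatorname{Aut}(P)\subseteq O(\mathbb R^d)$ is the group of linear isometries that map $P$ to itself. This group is finite: it permutes the vertices, and a linear map fixing all vertices is the identity because the vertices affinely span $\mathbb R^d$.

**Definition.** An *arc* of $P$ is an ordered pair $(v,w)$ of vertices such that $\operatorname{conv}\{v,w\}$ is an edge. $P$ is *arc-transitive* if $\operatorname{Aut}(P)$ is transitive on arcs.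

Equivalently, $P$ is vertex-transitive and edge-transitive, and every edge can be *flipped*, meaning that some symmetry exchanges its two ends. Indeed, every vertex starts an arc, and a symmetry taking $(v,w)$ to $(w,v)$ is a flip; conversely, edge-transitivity together with flips moves any arc to any other.

Since symmetries are linear isometries, all vertices of a vertex-transitive $P$ have the same norm, and all edges of an edge-transitive $P$ have the same length. If $x\neq y$ and $|x|=|y|$, the reflection in the hyperplane $(x-y)^\perp$ exchanges $x$ and $y$. Conversely, a reflection in $O(\mathbb R^d)$ exchanging $x$ and $y$ has normal direction $x-y$. So for an edge $\{x,y\}$ with $|x|=|y|$ there is exactly one reflection that could flip it; we call it the *bisector reflection* of the edge.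

Let us settle the lowest dimensions. For $d=1$, an arc-transitive $P$ is $[-a,a]$, and $x\mapsto -x$ is a reflection flipping its edge. For $d=2$ we use a lemma that returns later.

**Lemma 1.** An equilateral convex polygon inscribed in a circle is regular.

*Proof.* Let the circle have radius $\rho$. The $k\ge3$ vertices cut it into arcs of angles $\theta_1,\dots,\theta_k$ with sum $2\pi$, and the $i$-th side has length $2\rho\sin(\theta_i/2)$. If all $\theta_i\le\pi$, equal lengths force equal angles, because $\sin(\theta/2)$ is strictly increasing on $[0,\pi]$. If $\theta_1>\pi$, the other angles sum to $2\pi-\theta_1<\pi$. There are at least two of them, so each is smaller than $2\pi-\theta_1$. Their sides are then shorter than $2\rho\sin\frac{2\pi-\theta_1}{2}=2\rho\sin\frac{\theta_1}2$, which is the length of the first side. This contradicts equal lengths. $\square$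

**Proposition 1.** An arc-transitive polygon is a regular polygon with center $0$, and the bisector reflection of each of its edges is a symmetry.

*Proof.* The vertices have equal norm, so they lie on a circle around $0$; the sides have equal length. By Lemma 1 the polygon is regular, with center $0$. The perpendicular bisector of a side is a symmetry axis of a regular polygon. $\square$

We can say more. Let $P$ be a regular $m$-gon with center $0$, let $v$ be a vertex and $\{v,w\}$ an edge. The line through $0$ and $v$ and the bisector of $\{v,w\}$ meet at angle $\pi/m$. The reflections in them generate the dihedral group $\Gamma$ of order $2m$, and $P=\operatorname{conv}(\Gamma v)$. So $P$ is the convex hull of an orbit of a group generated by reflections, with $v$ lying on one of two mirrors.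

What changes in general? A symmetry flipping $\{v,w\}$ is prescribed only on $\operatorname{span}\{v,w\}$. For $d\ge3$ there is room in the orthogonal complement, and the flip need not be the bisector reflection. Does the existence of some flip for every edge, plus transitivity, still force the bisector reflections to be symmetries, and $P$ to be an orbit of a reflection group?

## 2. Wythoffian polytopes, transitive diagrams and four theorems

Let $\Gamma\subseteq O(\mathbb R^d)$ be a finite reflection group with no nonzero fixed vector. Fix a fundamental chamber, with simple reflections $\rho_1,\dots,\rho_n$ and unit inner normals $\alpha_1,\dots,\alpha_n$, so that $\rho_i$ is the reflection in $\alpha_i^\perp$. Put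
$$D=\{x:\langle x,\alpha_i\rangle\ge 0\text{ for all }i\},$$
the closed chamber. The Coxeter–Dynkin diagram has a node for each $\rho_i$. Nodes $i\ne j$ are joined by an edge labelled $m_{ij}$ when the order $m_{ij}$ of $\rho_i\rho_j$ is at least $3$.

We use these standard facts (Humphreys, *Reflection Groups and Coxeter Groups*, §1.12):

* (R1) The $\alpha_i$ form a basis of $\mathbb R^d$, and $\langle\alpha_i,\alpha_j\rangle=-\cos(\pi/m_{ij})$ for $i\neq j$.
* (R2) Every $\Gamma$-orbit meets $D$ in exactly one point.
* (R3) If $v\in D$ and $u\in\Gamma v$, then $v-u$ is a nonnegative combination of the $\alpha_i$.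
* (R4) For $v\in D$ the stabilizer $\Gamma_v$ is generated by the $\rho_i$ with $\langle v,\alpha_i\rangle=0$.
* (R5) $\Gamma$ is transitive on chambers.

**Definition.** For $0\ne v\in D$, the *Wythoffian polytope* of $v$ is $\operatorname{conv}(\Gamma v)$. It is represented by the diagram in which node $i$ is *ringed* if the mirror of $\rho_i$ does not contain $v$, that is, if $\langle v,\alpha_i\rangle>0$. It is a *Wythoffian uniform polytope* if $v$ has the same distance to all mirrors of ringed nodes, that is, if $\langle v,\alpha_i\rangle$ is the same number for all ringed $i$.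

**Definition.** The symmetry group of a ringed diagram consists of the graph automorphisms preserving the edge labels and mapping the set of ringed nodes onto itself. The diagram is a *transitive Coxeter–Dynkin diagram* if this group is transitive on the ringed nodes.

**Example.** The regular $m$-gon of Section 1 has a diagram with two nodes, joined by an edge labelled $m$, one of them ringed. Next let $\Gamma=S_4$ permute coordinates in $\{x\in\mathbb R^4:\sum x_i=0\}$, with chamber $x_1\ge x_2\ge x_3\ge x_4$ and $\alpha_i=(e_i-e_{i+1})/\sqrt2$. The diagram is a path $1-2-3$. For $v=(1,0,0,-1)$ the values $\sqrt2\langle v,\alpha_i\rangle$ are $1,0,1$: nodes $1,3$ are ringed, the polytope is uniform, and reversing the path exchanges the ringed nodes, so the diagram is transitive. For $v=(3,1,-1,-3)$ the values are $2,2,2$, so all nodes are ringed and the polytope is uniform; but every automorphism of the path fixes node $2$, so the diagram is not transitive.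

The conjecture under discussion, from the thesis "Spectral Realizations of Symmetric Graphs, Spectral Polytopes and Edge-Transitivity", says that the following are equivalent:

* (i) $P$ is arc-transitive.
* (ii) $P$ is, up to an orthogonal transformation and rescaling, a Wythoffian uniform polytope represented by a transitive Coxeter–Dynkin diagram.

It is false: (ii)$\Rightarrow$(i) is true and (i)$\Rightarrow$(ii) is not. Here are the statements we shall prove.

**Theorem 1.** Let $X$ be the set of the $56$ vectors $x_B=\mathbf 1_B-\frac12\mathbf 1\in\mathbb R^8$, where $B$ runs over the $4$-subsets of $\mathbb F_2^3$ that are not affine planes. In the $7$-dimensional space $\{\sum x_i=0\}$ the polytope $P_7=\operatorname{conv}X$ is full-dimensional and arc-transitive, but it is not similar to any Wythoffian polytope. Moreover $\operatorname{Aut}(P_7)=\{\pm1\}\times\mathrm{AGL}(3,2)$ contains no reflection at all.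

**Theorem 2.** For a full-dimensional polytope $P$: (ii) holds if and only if $P$ is edge-transitive and some edge of $P$ is flipped by a reflection in $\operatorname{Aut}(P)$. In particular (ii)$\Rightarrow$(i).

**Theorem 3.** (i)$\Rightarrow$(ii) fails in every dimension divisible by $7$, $8$ or $11$. For every $m\ge3$ there is an arc-transitive polytope in $\mathbb R^{2^m}$ whose symmetry group contains no reflection.

**Theorem 4.** (i)$\Leftrightarrow$(ii) holds for all $d\le4$.

The remaining dimensions, for instance $d=5,6$, are not settled here. We start with Theorem 2, because it turns the conjecture into the question that the polygons suggested.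

## 3. Edges of the orbit polytope of a reflection group

**Lemma 2.** Let $P=\operatorname{conv}(\Gamma v)$ with $0\ne v\in D$.

(a) For each ringed $i$, $\{v,\rho_iv\}$ is an edge.

(b) Every edge is $\Gamma$-equivalent to $\{v,\rho_iv\}$ for some ringed $i$. Hence the bisector reflection of every edge lies in $\Gamma$, and so preserves $P$.

*Proof.* All points of $\Gamma v$ lie on a sphere, so each of them is a vertex of $P$.

**Step 1: part (a), by exhibiting a functional.** By (R1) there is $\omega$ with $\langle\omega,\alpha_i\rangle=0$ and $\langle\omega,\alpha_j\rangle=1$ for $j\neq i$. For $u\in\Gamma v$ write $v-u=\sum_jc_j\alpha_j$ with $c_j\ge0$, by (R3). Then $\langle\omega,v-u\rangle=\sum_{j\ne i}c_j\ge0$, with equality iff $u\in v+\mathbb R\alpha_i$. This line meets the sphere through $v$ only in $v$ and $\rho_iv$, and these are distinct because $i$ is ringed. So $\omega$ is maximal on exactly these two vertices.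

**Step 2: part (b), by moving the functional into the chamber.** Let $E$ be an edge, and $\omega$ a vector such that $\langle\omega,\cdot\rangle$ is maximal over the vertices exactly at the ends of $E$. By (R2) choose $\gamma\in\Gamma$ with $\omega'=\gamma\omega\in D$. The maximizers of $\omega'$ on $\Gamma v$ are the ends of $\gamma E$. For $u\in\Gamma v$ with $v-u=\sum c_j\alpha_j$, $c_j\geq 0$, we get $\langle\omega',v-u\rangle=\sum c_j\langle\omega',\alpha_j\rangle\ge0$. So $v$ is a maximizer, and $\gamma E=\{v,u'\}$ for some $u'$. Let $J=\{j:\langle\omega',\alpha_j\rangle=0\}$. From $\langle\omega',v-u'\rangle=0$ we get $v-u'\in\operatorname{span}\{\alpha_j:j\in J\}$.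

If $J$ contains a ringed $i$, then $v-\rho_iv=2\langle v,\alpha_i\rangle\alpha_i$ is orthogonal to $\omega'$. So $\rho_iv\ne v$ is a maximizer, and $u'=\rho_iv$. If $J$ contains no ringed node, then $s=v-u'$ is orthogonal to $v$, so $|u'|^2=|v|^2+|s|^2$. Since $|u'|=|v|$, this gives $s=0$, a contradiction.

Finally, the bisector reflection of $\{v,\rho_iv\}$ is $\rho_i$, so that of $E$ is $\gamma^{-1}\rho_i\gamma\in\Gamma$. $\square$

## 4. Condition (ii) as edge-transitivity plus one reflection flip

*Proof of Theorem 2.*

**Step 1: (ii) implies edge-transitivity, reflection flips and (i).** These properties are unaffected by orthogonal transformations and rescaling, so let $P=\operatorname{conv}(\Gamma v)$ be uniform with a transitive diagram. We realize diagram symmetries by symmetries of $P$. Let $\pi$ be an automorphism of the ringed diagram. By (R1) it preserves the Gram matrix of the basis $(\alpha_k)$, so $f\alpha_k=\alpha_{\pi(k)}$ defines $f\in O(\mathbb R^d)$. We have $f\rho_kf^{-1}=\rho_{\pi(k)}$, so $f$ normalizes $\Gamma$. The number $\langle v,\alpha_k\rangle$ is one constant on ringed nodes and $0$ on the others, and $\pi$ preserves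 the ringed set. Hence
$$\langle fv,\alpha_{\pi(k)}\rangle=\langle v,\alpha_k\rangle=\langle v,\alpha_{\pi(k)}\rangle\quad\text{for all }k,$$
so $fv=v$. Therefore $f(\Gamma v)=\Gamma fv=\Gamma v$, so $f\in\operatorname{Aut}(P)$, and $f\rho_iv=\rho_{\pi(i)}v$.

By transitivity of the diagram, all edges $\{v,\rho_iv\}$ with $i$ ringed are equivalent. With Lemma 2(b), $P$ is edge-transitive and every edge is flipped by a reflection in $\Gamma$. As $\Gamma$ is transitive on vertices, $P$ is arc-transitive.

**Step 2: from one reflection flip to a reflection group.** Conversely, let $P$ be edge-transitive with one edge flipped by a reflection in $\operatorname{Aut}(P)$. By conjugation every edge $e$ is flipped by a reflection $s_e\in\operatorname{Aut}(P)$. Let $\Gamma$ be generated by all $s_e$. It is finite, and it is normal in $\operatorname{Aut}(P)$ since $gs_eg^{-1}=s_{ge}$. The edge graph of $P$ is connected, so $\Gamma$ is transitive on vertices. Since $P$ is full-dimensional and its edge graph is connected, the edge vectors span $\mathbb R^d$. A $\Gamma$-fixed vector is orthogonal to all edge vectors, so it is $0$.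

A vertex $v$ is nonzero: otherwise all vertices would have norm $0$. Choose a chamber $C$ of $\Gamma$ with $v\in\overline C=D$. Then $P=\operatorname{conv}(\Gamma v)$ is Wythoffian. By Lemma 2(a) the pairs $\{v,\rho_iv\}$, $i$ ringed, are edges. Their length is $2\langle v,\alpha_i\rangle$, twice the distance of $v$ to mirror $i$. By edge-transitivity these lengths agree, so $P$ is uniform.

**Step 3: the diagram is transitive.** Let $i,j$ be ringed. We look for a diagram automorphism taking $i$ to $j$. Some $g\in\operatorname{Aut}(P)$ maps $\{v,\rho_iv\}$ to $\{v,\rho_jv\}$; composing with $\rho_j$ if necessary, $gv=v$ and $g\rho_iv=\rho_jv$. As $g$ normalizes $\Gamma$, it permutes the mirrors, so $gC$ is a chamber, and $v=gv$ is in its closure. By (R5) choose $\gamma\in\Gamma$ with $\gamma gC=C$. Then $\gamma v=\gamma gv\in D$ and $v\in D$ lie in one orbit, so $\gamma v=v$ by (R2).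

The map $f=\gamma g$ fixes $v$ and preserves $C$. Hence it permutes the normals, $f\alpha_k=\alpha_{\pi(k)}$. Since $f$ preserves inner products, $\pi$ preserves the labels $m_{kl}$, and since $fv=v$, $\pi$ preserves the ringed set. Moreover
$$\rho_{\pi(i)}v=f\rho_if^{-1}v=f\rho_iv=\gamma g\rho_iv=\gamma\rho_jv .$$
Using $v-\rho_kv=2\langle v,\alpha_k\rangle\alpha_k$ and $\gamma v=v$, we get $\langle v,\alpha_{\pi(i)}\rangle\,\alpha_{\pi(i)}=\langle v,\alpha_j\rangle\,\gamma\alpha_j$, so $\alpha_{\pi(i)}$ and $\gamma\alpha_j$ are parallel. By (R4), $\gamma$ is a product of reflections $\rho_l$ with $l$ unringed, so $\gamma\alpha_j\in\alpha_j+\operatorname{span}\{\alpha_l:l\text{ unringed}\}$. Since $\pi(i)$ is ringed and the $\alpha_k$ are linearly independent, $\pi(i)=j$. So the diagram is transitive and (ii) holds. $\square$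

For an arc-transitive $P$ everything now hinges on one reflection: (ii) holds iff the bisector reflection of an edge is a symmetry. For $d=1,2$ it is, by Section 1, so Theorem 4 is proved for $d\le2$.

## 5. Spreading a bisector reflection from one edge

The first thing to try is rigidity. Let $r$ be the bisector reflection of an edge of an arc-transitive $P$. Compare $P$ with $rP$ near that edge, and try to show that agreement spreads until $rP=P$. We carry this out as far as it goes.

Let $d\ge2$ and let $P$ be arc-transitive, $G=\operatorname{Aut}(P)$, scaled so that all edges have length $1$. Let $R_0$ be the common norm of the vertices and $N(v)$ the set of vertices adjacent to $v$.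

**Lemma 3.** (a) The $2$-faces of $P$ are regular polygons.

(b) Distinct vertices have distance at least $1$, and a distance less than $\sqrt2$ between distinct vertices equals $1$.

(c) $N(v)$ lies in the hyperplane $A_v=\{x:\langle x,v\rangle=R_0^2-\frac12\}$, on a sphere of radius $R<1$ with center $o\in\mathbb Rv$. The polytope $Q_v=\operatorname{conv}N(v)$ is a vertex figure of $P$ at $v$, with vertex set $N(v)$. Its edges $\{u,u'\}$ correspond to the $2$-faces $F\ni v$, with $u,v,u'$ consecutive in $F$, and their lengths lie in $L=\{2\cos\frac\pi k:k\ge3\}$. The set $N(v)$ determines all $2$-faces containing $v$.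

*Proof.* (a) A $2$-face is equilateral, and its vertices lie on the intersection of a sphere and a plane, a circle. Apply Lemma 1.

(b) Let $u\ne v$ be vertices. Since $P$ lies in the cone at $v$ spanned by the edges at $v$, $u-v=\sum c_w(w-v)$ with $w\in N(v)$, $c_w\ge0$. For any vertex $x$, $|x|=|v|$ gives $\langle x-v,v\rangle=-\frac12|x-v|^2$. Taking the inner product with $v$ we obtain $|u-v|^2=\sum c_w$. The triangle inequality gives $|u-v|\le\sum c_w=|u-v|^2$, so $|u-v|\ge1$.

Now let $|x-y|<\sqrt2$ for distinct vertices $x,y$. For any other vertex $u$, $\langle u,x\rangle=R_0^2-\frac12|u-x|^2\le R_0^2-\frac12$, and likewise for $y$. So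
$$\langle u,x+y\rangle\le2R_0^2-1<2R_0^2-\tfrac12|x-y|^2=\langle x,x+y\rangle=\langle y,x+y\rangle .$$
Hence $\{x,y\}$ is an edge and has length $1$.

(c) For $w\in N(v)$, $|w-v|=1$ gives $\langle w,v\rangle=R_0^2-\frac12$. The points of $A_v$ of norm $R_0$ form a sphere whose center $o$ is the projection of $0$ to $A_v$, and
$$R^2=R_0^2-\frac{(R_0^2-\frac12)^2}{R_0^2}=1-\frac1{4R_0^2}<1 .$$
The tangent cone of $P$ at $v$ is $v+\operatorname{cone}(N(v)-v)$. Since $\langle w-v,v\rangle=-\frac12$ for all $w\in N(v)$, a point $v+\sum c_w(w-v)$ is in $A_v$ iff $\sum c_w=1$. So the cone meets $A_v$ in $Q_v$, which is therefore a vertex figure; points on a sphere are all vertices of their hull. Edges of $Q_v$ correspond to $2$-faces at $v$ as stated. In a regular $k$-gon of side $1$ the half interior angle is $\frac\pi2-\frac\pi k$, so the two neighbors of a vertex have distance $2\sin(\frac\pi2-\frac\pi k)=2\cos\frac\pi k$. This distance determines $k$, and $u,v,u'$ together with $k$ determine the polygon $F$. $\square$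

For an arc $(v,w)$ let $\mathrm{St}(v,w)$ be the set of neighbors of $w$ in $Q_v$. Equivalently, it consists of the second neighbors of $v$ in the $2$-faces containing $\{v,w\}$, the first neighbor being $w$. Consider the condition
$$(*)\qquad\text{every } h\in O(\mathbb R^d)\text{ with } hv=v,\ hw=w,\ h\,\mathrm{St}(v,w)=\mathrm{St}(v,w)\ \text{ satisfies }\ hN(v)=N(v).$$
By arc-transitivity it holds for all arcs if it holds for one.

**Example.** In the cuboctahedron with edge length $1$, $Q_v$ is a rectangle with sides $1$ (from triangles) and $\sqrt2$ (from squares). The two points of $\mathrm{St}(v,w)$ have different distances from $w$, so $h$ fixes both. Then $h$ is the identity, and $(*)$ holds.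

**Proposition 2.** If $(*)$ holds, the bisector reflection of every edge is in $G$. Hence (ii) holds, by Theorem 2.

*Proof.* Let $r$ be the bisector reflection of the edge $\{v,w\}$, and $P'=rP$.

**Step 1: $P$ and $P'$ agree around $\{v,w\}$.** Let $F\supset\{v,w\}$ be a $2$-face of $P$. Since $v-w$ is parallel to $\operatorname{aff}F$, $r$ maps $\operatorname{aff}F$ to itself and acts there as the reflection in the perpendicular bisector of $vw$. As $F$ is a regular polygon, $rF=F$. So $\{v,w\}$ is an edge of both $P$ and $P'$, with the same $2$-faces through it.

**Step 2: agreement around an edge gives agreement at its ends.** *Claim:* if $\{x,y\}$ is a common edge of $P$ and $P'$ with the same $2$-faces through it, then $N_P(x)=N_{P'}(x)$. Since $(x,y)$ is an arc of $P'=rP$, $(rx,ry)$ is an arc of $P$. Choose $g\in G$ with $gx=rx$, $gy=ry$ and put $k=rg$. Then $kP=P'$, $kx=x$, $ky=y$, and $k\,\mathrm{St}_P(x,y)=\mathrm{St}_{P'}(x,y)=\mathrm{St}_P(x,y)$, because the set $\mathrm{St}$ is read off from the $2$-faces through the edge. By $(*)$, $N_{P'}(x)=kN_P(x)=N_P(x)$.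

**Step 3: spreading.** Start with the edge $\{v,w\}$. By the claim $N_P(v)=N_{P'}(v)$, so by Lemma 3(c), which applies to $P'$ too, $P$ and $P'$ have the same $2$-faces at $v$. For each $u\in N_P(v)$ the edge $\{v,u\}$ is then common with the same $2$-faces through it, and the claim applies at $u$. Since the edge graph is connected, every vertex of $P$ is a vertex of $P'$. Both have equally many vertices, so $rP=P$. $\square$

**Dimension three.** Here $Q_v$ is a polygon inscribed in a circle with center $o$, and $G_v$ is transitive on its vertices. An $h$ as in $(*)$ preserves the plane $A_v$ and fixes $o$ and $w$, so it acts on $A_v$ as the identity or as the reflection in the line $ow$. In the second case it cannot fix both elements of $\mathrm{St}(v,w)$, since the line $ow$ meets the circle only in $w$ and one other point. So it swaps them, and the two sides of $Q_v$ at $w$ are equal. By transitivity of $G_v$ all sides of $Q_v$ are equal, so $Q_v$ is regular by Lemma 1, and the reflection in $ow$ preserves it. In both cases $hN(v)=N(v)$, so $(*)$ holds. With Proposition 2 and Theorem 2 this proves Theorem 4 for $d=3$.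

In dimension four $(*)$ can still be verified, but the vertex figure is now a polyhedron, and the verification (Section 8) needs the classification of finite subgroups of $SO(3)$ and metric restrictions. The weak point of the method is visible: $h$ is an arbitrary isometry of the star of an edge, not one induced by $G$. Nothing in arc-transitivity says that the star remembers the whole of $N(v)$. The polytope of the next section exploits this, and at its end we locate the failing step of Proposition 2 in it.

## 6. Deleting vertices from a hypersimplex: the bases of $AG(3,2)$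

Consider the hypersimplex, the convex hull of all $\mathbf 1_B$ with $B$ a $k$-subset of a finite set $\Omega$. Its edges join sets that differ by exchanging one element $x$ for another $y$, and the edge vector is $e_x-e_y$. The bisector reflection is then the transposition of coordinates $x$ and $y$. The idea is to delete some of the vertices, so sparsely that the edges are still exactly the exchanges, but so that no transposition preserves what is left. If a group preserving the deleted family is large enough to be transitive on arcs, we are done.

**Lemma 4.** Let $\Omega$ be a finite set and $\mathcal Z$ a family of $k$-subsets with $|Z\cap Z'|\le k-2$ for distinct $Z,Z'\in\mathcal Z$. Let $\mathcal B$ be the family of all other $k$-subsets. The vertices of $\operatorname{conv}\{\mathbf 1_B:B\in\mathcal B\}$ are all the $\mathbf 1_B$, and for distinct $B,B'\in\mathcal B$ the pair $\{\mathbf 1_B,\mathbf 1_{B'}\}$ is an edge iff $|B\setminus B'|=1$.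

**Example.** Take $\Omega=\{1,2,3,4\}$, $k=2$, $\mathcal Z=\{12,34\}$. The four sets $13,14,23,24$ remain. The pair $13,24$ is not an edge because $\mathbf 1_{13}+\mathbf 1_{24}=\mathbf 1_{14}+\mathbf 1_{23}$; the polytope is a square. The proof looks for such relations in general.

*Proof.* The points lie on a sphere, so all are vertices.

**Step 1: exchanges are edges.** If $|B\setminus B'|=1$, the functional $\mathbf 1_B+\mathbf 1_{B'}$ takes the value $k+(k-1)=2k-1$ at $\mathbf 1_B$ and at $\mathbf 1_{B'}$. At any other $k$-set it is at most $2(k-1)$.

**Step 2: other pairs have a second representation of their sum.** Let $|B\setminus B'|=r\ge2$ and fix $x\in B\setminus B'$. For $y\in B'\setminus B$ let $a_y$ be the statement $B-x+y\in\mathcal Z$ and $b_y$ the statement $B'-y+x\in\mathcal Z$. Two sets $B-x+y$ with different $y$ share $k-1$ points, so $a_y$ holds for at most one $y$. Two sets $B'-y+x$ also share $k-1$ points, so $b_y$ holds for at most one $y$. If $r\ge3$, some $y$ satisfies neither.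

If $r=2$ and both $y_1,y_2$ satisfy one of the statements, then, up to naming, $a_{y_1}$ and $b_{y_2}$ hold. With $I=B\cap B'$, $B=I\cup\{x,x_2\}$, $B'=I\cup\{y_1,y_2\}$, the sets $I\cup\{x_2,y_1\}$ and $I\cup\{x,y_1\}$ are then distinct members of $\mathcal Z$ sharing $k-1$ points, a contradiction.

So some $y$ gives $C=B-x+y\in\mathcal B$ and $C'=B'-y+x\in\mathcal B$, with $\mathbf 1_B+\mathbf 1_{B'}=\mathbf 1_C+\mathbf 1_{C'}$ and $C\notin\{B,B'\}$ (because $r\geq 2$). If $\operatorname{conv}\{\mathbf 1_B,\mathbf 1_{B'}\}$ were a face, it would contain the midpoint of the segment from $\mathbf 1_C$ to $\mathbf 1_{C'}$, hence the vertex $\mathbf 1_C$, which is impossible. $\square$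

*Proof of Theorem 1.* Let $\Omega=\mathbb F_2^3$ and let $\mathcal Z$ be the set of $4$-subsets of $\Omega$ with sum $0$.

**Step 1: the combinatorics of $\mathcal Z$.** Three distinct points $a,b,c$ determine the fourth point $a+b+c$, and $a+b+c\notin\{a,b,c\}$. So every triple lies in exactly one member of $\mathcal Z$, $|\mathcal Z|=56/4=14$, and two distinct members share at most $2$ points. The member through $a,b,c$ is $a+\{0,a+b,a+c,b+c\}$, an affine plane, and conversely four points of an affine plane have sum $0$. So $\mathcal Z$ is the set of affine planes, and $\mathcal B$ consists of $70-14=56$ sets, the affine bases of $\mathbb F_2^3$. Lemma 4 with $k=4$ applies; the translation by $-\frac12\mathbf 1$ changes nothing. A plane count: each point lies in $14\cdot4/8=7$ planes, and each pair in $6/2=3$ planes, since each of the other $6$ points determines a plane with the pair and each such plane contains two of them.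

**Step 2: $P_7$ is full-dimensional.** Each $x_B$ has four entries $\frac12$ and four entries $-\frac12$, so $X\subset\{\sum x_i=0\}$. Let $i\ne j$ in $\Omega$. Of the $20$ three-subsets $F$ of $\Omega\setminus\{i,j\}$, exactly $7-3=4$ have $F+i\in\mathcal Z$, and exactly four have $F+j\in\mathcal Z$. So some $F$ has $F+i,F+j\in\mathcal B$, and $e_i-e_j$ is an edge vector. By Lemma 4 the set of edge vectors is exactly $\{e_i-e_j:i\ne j\}$, which spans the $7$-dimensional space.

**Step 3: $P_7$ is arc-transitive.** The group $\mathrm{AGL}(3,2)$ permutes coordinates and preserves $X$. By Lemma 4 an arc is given by $(F\cup\{x\},F\cup\{y\})$ with $F=\{a,b,c\}$ and $x\ne y$ outside the plane $\{a,b,c,a+b+c\}$. The complement of this plane is $x+\{0,a+b,b+c,a+c\}$, so after renaming $a,b,c$ we have $y=x+a+b$. Now $\mathrm{AGL}(3,2)$ is transitive on ordered affine bases $(a,b,c,x)$ and preserves the relation $y=x+a+b$. So it is transitive on arcs.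

**Step 4: no transposition preserves $X$.** Let $x\ne y$ in $\Omega$ and $\tau=(x\,y)$. Choose a plane $Z$ with $x\in Z$, $y\notin Z$; there are $4$ of them. Then $\tau Z$ has sum $x+y\ne0$, so $x_{\tau Z}\in X$, but $\tau x_{\tau Z}=x_Z\notin X$.

**Step 5: $P_7$ is not similar to a Wythoffian polytope.** By Step 4 no edge of $P_7$ has its bisector reflection, a coordinate transposition, in $\operatorname{Aut}(P_7)$. Suppose a similarity $\varphi$ maps $P_7$ onto a Wythoffian polytope $W$, and let $e$ be an edge of $P_7$. By Lemma 2(b) the bisector reflection $\rho$ of $\varphi(e)$ preserves $W$, hence $\operatorname{aff}W$. The direction of $\varphi(e)$ is parallel to $\operatorname{aff}W$, so $\rho$ acts on $\operatorname{aff}W$ as a reflection. Then $\varphi^{-1}\rho\varphi$ is an isometry of the $7$-dimensional space preserving $P_7$. It is the reflection in some affine hyperplane, and it exchanges the ends of $e$. It fixes the centroid of $X$, which is $0$ because $\mathrm{AGL}(3,2)$ fixes the centroid and is transitive on coordinates. So it is linear and is the bisector reflection of $e$, a contradiction. In particular (ii) fails.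

**Step 6: the symmetry group.** Any $g\in\operatorname{Aut}(P_7)$ permutes the edge vectors, which form the root system $A_7$. Its automorphism group is $\{\pm1\}\times S_8$ (Bourbaki, *Lie* VI). The map $-1$ is a symmetry: $-x_B=x_{\Omega\setminus B}$, and since $\sum_{s\in\Omega}s=0$ the complement of $B\in\mathcal B$ has the same nonzero sum as $B$. A permutation is a symmetry iff it preserves $\mathcal B$, iff it preserves $\mathcal Z$, that is, the relation $a+b+c+d=0$ on distinct points. Affine permutations do. Conversely, let $\pi$ preserve this relation; after composing with a translation, $\pi(0)=0$. For distinct nonzero $b,c$ the points $0,b,c,b+c$ are distinct with sum $0$, so $\pi(b+c)=\pi(b)+\pi(c)$; this also holds when $b=c$ or one of them is $0$. So $\pi$ is linear. Hence $\operatorname{Aut}(P_7)=\{\pm1\}\times\mathrm{AGL}(3,2)$.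

**Step 7: no reflections.** A reflection of $\mathbb R^7$ has trace $5$. A permutation $\sigma$ has trace $\operatorname{fix}(\sigma)-1$ on $\{\sum x_i=0\}$. If it is a reflection, it has $6$ fixed points and is a transposition, excluded by Step 4. And $-\sigma$ has trace $1-\operatorname{fix}(\sigma)\le1$, so it is not a reflection. $\square$

**Where Proposition 2 breaks for $P_7$.** Let $v=x_B$, $w=x_{B'}$ with $B=\{a,b,c,x\}$, $B'=\{a,b,c,y\}$, $y=x+a+b$, and let $r=(x\,y)$. Step 1 of the proof of Proposition 2 is valid: $P_7$ and $rP_7$ have the same $2$-faces through $\{v,w\}$. But the claim in its Step 2 already fails at this edge. Let $C=\{b,c,x,b+c+x\}$, which is $B$ with $a$ exchanged for $b+c+x$. It is a plane, so $x_C$ is not a vertex of $P_7$. On the other hand $rC=\{b,c,y,b+c+x\}$, since $b+c+x\ne y$; its sum is $x+y\ne0$. So $x_{rC}\in X$ and $x_C=r\,x_{rC}$ is a vertex of $rP_7$. It is adjacent to $x_B$ in $rP_7$: applying $r$, this says that $x_{rC}$ is adjacent to $r x_B=x_{B'}$ in $P_7$, which holds by Lemma 4. So $N_{P_7}(v)\ne N_{rP_7}(v)$. Since the claim in Step 2 follows from $(*)$, condition $(*)$ fails for $P_7$.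

## 7. Even-weight vectors, hexads and products

We prove Theorem 3. The second family lives in the cube instead of the hypersimplex.

### Dimension $2^m$

Let $m\ge3$, $\Omega=\mathbb F_2^m$, $n=2^m$. For $S\subseteq\Omega$ let $y_S\in\{\pm1\}^\Omega$ be $-1$ exactly on $S$, and let $\sigma(S)=\sum_{s\in S}s$, so that $\sigma(S\triangle T)=\sigma(S)+\sigma(T)$. Put
$$X=\{y_S:|S|\text{ even},\ \sigma(S)\ne0\},\qquad\Pi_m=\operatorname{conv}X .$$
All points lie on a sphere, so $X$ is the vertex set.

**Step 1: the edges are exactly the pairs with $|S\triangle T|=2$.** We have $\langle y_S,y_T\rangle=n-2|S\triangle T|\le n-4$ for distinct $y_S,y_T\in X$. If $|S\triangle T|=2$, then every other $y_U\in X$ satisfies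
$$\langle y_U,y_S+y_T\rangle\le2n-8<2n-4=\langle y_S,y_S+y_T\rangle=\langle y_T,y_S+y_T\rangle,$$
so this is an edge. If $|S\triangle T|\ge4$, fix $x\in S\triangle T$. Among the at least three other elements $y$ of $S\triangle T$ choose one different from $x+\sigma(S)$ and from $x+\sigma(T)$. The sets $S'=S\triangle\{x,y\}$ and $T'=T\triangle\{x,y\}$ are even, and $\sigma(S')=\sigma(S)+x+y\ne0$, $\sigma(T')\ne0$ likewise. At the coordinates $x,y$ the entries of $y_S$ and $y_T$ are opposite, and remain so after toggling, so $y_S+y_T=y_{S'}+y_{T'}$. Since $S'\notin\{S,T\}$, the pair is not an edge, as in Lemma 4.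

**Step 2: $\Pi_m$ is arc-transitive.** For $|c|$ even and $\sigma(c)=0$, the sign change $S\mapsto S\triangle c$ preserves $X$. So do the coordinate permutations in $\mathrm{AGL}(m,2)$, because $\sigma(AS+b)=A\sigma(S)$ for even $|S|$. An arc is $(S,S\triangle\{x,y\})$ with $u=\sigma(S)\ne0$ and $t=x+y$, where $t\ne0$ and $t\ne u$; so $u,t$ are linearly independent. Let a second arc have data $S',x',y',u',t'$. Choose $A\in\mathrm{GL}(m,2)$ with $Au=u'$, $At=t'$, and $b$ with $Ax+b=x'$; then $Ay+b=x'+t'=y'$. The first arc is mapped to $(S'',S''\triangle\{x',y'\})$ with $S''=AS+b$ and $\sigma(S'')=u'$. The set $c=S''\triangle S'$ is even with $\sigma(c)=0$, and the sign change by $c$ takes this arc to the second one.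

**Step 3: edge vectors, dimension, and signed permutations.** Every edge vector has the form $\pm2e_x\pm2e_y$. Given $x\ne y$, choose $a\ne b$ outside $\{x,y\}$ with $a+b\ne x+y$, possible since $n\ge8$. Then $\sigma(\{a,b\})$ and $\sigma(\{x,a\})$ are not in $\{0,x+y\}$, so toggling $\{x,y\}$ in these two sets gives edges, with vectors $\pm2(e_x+e_y)$ and $\pm2(e_x-e_y)$. So the edge vectors form, up to scaling, the root system $D_n=\{\pm e_x\pm e_y:x\ne y\}$. They span $\mathbb R^n$, and $\operatorname{Aut}(\Pi_m)$ preserves $D_n$.

An orthogonal map $g$ preserving $D_n$, $n\ne4$, $n\ge5$, is a signed permutation. This is a standard fact; here is a short proof. Two roots whose supports share exactly one coordinate are not orthogonal. So two orthogonal roots have equal or disjoint supports. If the supports are equal, the roots orthogonal to both are those with support disjoint from theirs, $2(n-2)(n-3)$ in number. If they are disjoint, there are $2(n-4)(n-5)+4$ such roots: those with support disjoint from both, and two on each of the two supports. The difference of these numbers is $8n-32\ne0$. So $g$ preserves the relation of having equal support,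 and hence permutes the planes $\operatorname{span}(e_x,e_y)$. The line $\mathbb Re_x$ is the intersection of two such planes, and two such planes meeting in a line meet in a coordinate line. So $g$ permutes the coordinate lines.

**Step 4: no reflections.** Let $g\in\operatorname{Aut}(\Pi_m)$ be a reflection. It permutes coordinate lines. If it fixes all of them, it changes the sign of one coordinate. If it maps $e_x$ to $\pm e_y$ with $y\ne x$, its normal is parallel to $e_x\mp e_y$. This leaves three kinds, and none of them preserves $X$.

* One sign change alters the parity of $|S|$.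
* The reflection in $(e_x-e_y)^\perp$ is $\tau=(x\,y)$. Choose $a\notin\{x,y\}$ and $b\notin\{x,y,a,x+y+a\}$, and let $Z=\{x,a,b,x+a+b\}$: four distinct points avoiding $y$, with $\sigma(Z)=0$. Then $\sigma(\tau Z)=x+y\ne0$, so $y_{\tau Z}\in X$ is mapped to $y_Z\notin X$.
* The reflection in $(e_x+e_y)^\perp$ maps $e_x\mapsto-e_y$, $e_y\mapsto-e_x$, so it maps $y_{\{x,y\}}\in X$ to $y_\emptyset\notin X$.

So $\operatorname{Aut}(\Pi_m)$ contains no reflection, and (ii) fails for $\Pi_m$ by Lemma 2 (or Theorem 2). For $m=3$ the dimension is $8$.

### Dimension 11

Recall that $S(5,6,12)$ is a family of $6$-subsets of a $12$-set $\Omega$, called hexads, such that every $5$-subset lies in exactly one hexad. Standard facts (Conway–Sloane, *Sphere Packings, Lattices and Groups*, Ch. 10–11): the Mathieu group $M_{12}$ acts sharply $5$-transitively on $\Omega$, it preserves the set of hexads, and complements of hexads are hexads.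

Let $\mathcal Z$ be the set of hexads, $k=6$. Distinct hexads share at most $4$ points, so Lemma 4 applies to the family $\mathcal B$ of non-hexads. Put $P_{11}=\operatorname{conv}\{\mathbf 1_B-\frac12\mathbf 1:B\in\mathcal B\}$ in $\{\sum x_i=0\}$.

**Step 1: reduce arc-transitivity to a $2$-transitive action.** By Lemma 4 the arcs correspond to triples $(F,x,y)$, where $F$ is a $5$-set, $F+f$ is its hexad, and $x\ne y$ lie in the complementary hexad $D=\Omega\setminus(F+f)$. As $M_{12}$ is transitive on $5$-sets, it suffices that the setwise stabilizer $M_F$ is $2$-transitive on $D$. Note that $M_F$ has order $120$ and fixes $f$.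

**Step 2: $M_F$ is $2$-transitive on $D$.** Let $O=F+f$. There are $\binom{12}5/6=132$ hexads, permuted transitively, and $|M_{12}|=12\cdot11\cdot10\cdot9\cdot8=95040$, so the stabilizer $M_O$ has order $720$. An element fixing five points is the identity, so $M_O$ acts faithfully on $O$, hence as $S_6$, and likewise on the hexad $D$. Since $F$ determines $f$, $M_F$ is the stabilizer of $f$ in $M_O$. An element of order $5$ in $M_F$ acts on $D$ as a $5$-cycle. So either $M_F$ is transitive on $D$ or it fixes a point of $D$. In the latter case take an element of $M_O$ acting on $O$ as a transposition of two points of $F$. It lies in $M_F$ and fixes four points of $O$ and one of $D$, so it is the identity, a contradiction. Thus $M_F$ is transitive on $D$. The $5$-cycle fixes one point of $D$ and is transitive on the other five, so $M_F$ is $2$-transitive on $D$. Hence $P_{11}$ is arc-transitive.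

**Step 3: dimension and failure of (ii).** Arcs exist and $M_{12}$ is $2$-transitive on $\Omega$, so all $e_x-e_y$ are edge vectors and the dimension is $11$. The bisector reflection of an edge is a transposition $\tau=(x\,y)$. By $2$-transitivity there is a hexad $Z$ with $x\in Z$, $y\notin Z$. The set $\tau Z\ne Z$ shares $5$ points with $Z$, so it is not a hexad, and $\tau$ maps the vertex of $\tau Z$ to a point that is not a vertex. So no bisector reflection of an edge is a symmetry, and (ii) fails by Lemma 2.

### Multiples

Let $P$ be one of $P_7,\Pi_3,\,P_{11}$, with vertex set $X$, and consider the product $P^k$ for $k\ge1$, in dimension $7k$, $8k$ or $11k$. Faces of a product are products of faces. So $P^k$ has vertex set $X^k$, and its edges change one coordinate along an edge of $P$. The wreath product $\operatorname{Aut}(P)\wr S_k$ acts by isometries, and it is transitive on arcs: move the changing coordinate to the first place by $S_k$, then use arc-transitivity of $P$ there and vertex-transitivity in the other coordinates. So (i) holds. An edge vector is nonzero in one factor only, so the bisector reflection of an edge acts in that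 factor as the bisector reflection of an edge of $P$ and trivially in the others. It does not preserve $X^k$, since it does not preserve $X$ in that factor. By Lemma 2, (ii) fails for $P^k$. This completes the proof of Theorem 3. $\square$

## 8. Dimension four: the star of an edge determines the vertex figure

It remains to prove Theorem 4 for $d=4$. By Proposition 2 it suffices to verify $(*)$ for one arc $(v,w)$ of an arc-transitive $P\subset\mathbb R^4$ with edge length $1$.

We work in the $3$-space $A_v$ with origin $o$ and use Lemma 3. Write $N=N(v)$, $Q=Q_v$, $\mathrm{St}=\mathrm{St}(v,w)$. The set $N$ affinely spans $A_v$ and lies on the sphere of radius $R<1$ around $o$. Its mutual distances are in $\{1\}\cup[\sqrt2,\infty)$. The edge lengths of $Q$ are in $L$, where $L^2=\{1,2,\frac{3+\sqrt5}2,3,\dots\}$. The group $H=G_v$ acts on $A_v$ by linear isometries, faithfully, and transitively on $N$. An $h$ as in $(*)$ acts on $A_v$ as a linear isometry with $hw=w$, $h\,\mathrm{St}=\mathrm{St}$. We must show $hN=N$.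

**Regular vertex figures are fine.** Let $Q$ be a regular polyhedron; its center is $o$. The set $\mathrm{St}$ is a regular polygon in a plane perpendicular to $ow$, and $h$ acts on it as a symmetry. Every symmetry of this polygon is induced by a symmetry of $Q$ fixing $w$. That symmetry agrees with $h$ on $w$ and on $\mathrm{St}$, which together affinely span $A_v$. So $h$ is a symmetry of $Q$, and $hN=N$.

**Two cases.** Let $H_0=H\cap SO(3)$. A finite subgroup of $SO(3)$ is cyclic, dihedral, or one of the rotation groups $T,O,I$ of the tetrahedron, octahedron and icosahedron. If $H_0$ is cyclic of order at least $2$ or dihedral of order at least $6$, then $H$, which normalizes $H_0$, preserves its main axis. If $|H_0|=1$, then $|H|\le2$; a nontrivial element is an involution, so $H$ preserves a line. If $H_0$ is dihedral of order $4$, then $H_0$ preserves each of its three axes, so $H/H_0$, of order at most $2$, permutes the three axes and fixes one. Since $O$ and $I$ contain $T$, either (I) $H\supseteq T$, or (II) $H$ preserves a line through $o$.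

### Case I: $H$ contains the tetrahedral rotation group

Choose coordinates such that $T$ consists of the cyclic coordinate permutations combined with even sign changes. On the sphere of radius $R$, the $T$-orbits are: two of size $4$ (on the diagonals), which are regular tetrahedra and together form a cube; one of size $6$ (on the coordinate axes), a regular octahedron; and all others, of size $12$. The set $N$ is a union of $T$-orbits.

**Step I.1: if some $T$-orbit in $N$ has size $12$, then $N$ is a regular icosahedron.** All signed permutations normalize $T$. Applying one of them, we may assume that the orbit contains $(x,y,z)$ with $x\ge y\ge z\ge0$. The points $(y,z,x)$, $(x,-y,-z)$, $(y,-z,-x)$ are its images under nontrivial elements of $T$; as the orbit has size $12$, they differ from $(x,y,z)$. The squared distances are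
$$b=2R^2-2(xy+yz+zx),\qquad a=4(y^2+z^2),\qquad b'=b+4z(x+y).$$
Since $b\le2R^2<2$, we have $b=1$. Also
$$b=(x-y)^2+(y-z)^2+(x-z)^2\le2(x-z)^2,$$
so $x\ge z+\frac1{\sqrt2}$. Hence $y^2+z^2=R^2-x^2\le R^2-\frac12<\frac12$, so $a<2$ and therefore $a=1$, $y^2+z^2=\frac14$. Then $x^2=R^2-\frac14<\frac34$. If $b'\ge2$, then $z(x+y)\ge\frac14$. But $z\le x-\frac1{\sqrt2}<0.16$ and $x+y<0.87+0.5=1.37$ give $z(x+y)<0.22$, a contradiction. So $b'<2$, hence $b'=1=b$, which forces $z=0$ and $y=\frac12$. Now $b=1$ reads $2(x^2+\frac14)-x=1$, that is, $2x^2-x-\frac12=0$, so $x=\frac{1+\sqrt5}4$. The orbit consists of the cyclic permutations of $(\pm x,\pm\frac12,0)$ and is a regular icosahedron of edge length $1$.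

There is no room for another point $p\in N$. Let $h_0$ be the distance of $o$ from the faces of this icosahedron. The point $p$ lies in the cone over some face with vertices $p_1,p_2,p_3$, so $p=\sum\lambda_ip_i$ with $\lambda_i\ge0$; let $s=\sum\lambda_i$. The component of $p$ along the outer normal of the face is $sh_0\le R$. From $R^2=\sum\lambda_i\langle p,p_i\rangle\le s\max_i\langle p,p_i\rangle$ we get $\max_i\langle p,p_i\rangle\ge R^2/s\ge Rh_0$. So some $i$ has $|p-p_i|^2\le2R^2-2Rh_0$. Here $R^2=x^2+\frac14=\frac{5+\sqrt5}8>0.904$ and $h_0^2=R^2-\frac13>0.57$, so $h_0>0.75$ and $2R(R-h_0)<2\cdot0.25=\frac12$. A distance in $N$ less than $1$ between distinct points is impossible, so $N$ is the icosahedron.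

**Step I.2: if all $T$-orbits in $N$ have size $4$ or $6$, then $N$ is an octahedron, a tetrahedron or a cube.** The octahedron vertex $(R,0,0)$ and the points $\frac R{\sqrt3}(1,1,1)$ and $\frac R{\sqrt3}(1,1,-1)$, one in each of the two tetrahedra, have squared distance $2R^2(1-\frac1{\sqrt3})<R^2<1$. So $N$ cannot contain the octahedron and a tetrahedron together. Thus $N$ is the octahedron, one tetrahedron, or both tetrahedra (a cube).

In both steps $Q$ is regular, so $(*)$ holds.

### Case II: $H$ preserves a line

**Step II.0: the shape of $N$.** Call the invariant line the $z$-axis, and let $H^+$ be the subgroup of $H$ acting trivially on it. If $H=H^+$, all points of the orbit $N$ would have the same height, but $N$ is not contained in a plane. So $[H:H^+]=2$, the other elements of $H$ reverse the axis, and $N=N^+\cup N^-$, where $N^\pm$ lie at heights $\pm c$. Here we may take $c>0$, since $c=0$ would make $N$ planar. $N^+$ and $N^-$ lie on circles of the same radius $\rho<1$ around the axis, and each is an $H^+$-orbit of $k$ points; as $|N|\ge4$, $k\ge2$. Points on a circle of radius $\rho<1$ at distances at least $1$ have angular gaps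 greater than $60^\circ$, so $k\le5$.

$H^+$ acts on the horizontal plane as a cyclic or dihedral group. An orbit of a cyclic group is a regular polygon. An orbit of a dihedral group of order $2m$ is a regular $m$-gon or has size $2m$; as $k\le5$, the second possibility means $m=1$, $k=2$, or $m=2$, $k=4$, a rectangle. So $N^+$ is a regular $k$-gon with $3\le k\le5$, or a nonsquare rectangle with $k=4$, or $k=2$. Take $w\in N^+$, renaming if needed.

If $k=2$, $Q$ is a tetrahedron and $\mathrm{St}=N\setminus\{w\}$, so $hN=N$ trivially. Let $k\ge3$ from now on. The polygon with vertices $N^+$ is a face of $Q$. Let $t_+,t_-$ be the neighbors of $w$ in it; they belong to $\mathrm{St}$. Three noncollinear points in a plane not through $o$ are linearly independent, so $w,t_+,t_-$ form a basis, and $h$ is determined by its action on $\mathrm{St}$.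

**Step II.1: tools for reading off faces.** For a nonzero horizontal vector $\nu$ let $M^\pm(\nu)$ be the set of maximizers of $\langle\nu,\cdot\rangle$ on $N^\pm$. Adding a suitable multiple of the height to $\nu$ equalizes the two maxima, so
$$M^+(\nu)\cup M^-(\nu)\ \text{ is the vertex set of a face of } Q. \tag{1}$$
Conversely, let a face of $Q$, different from $Q$, have vertices in both $N^+$ and $N^-$. Take a functional exposing it and let $\nu$ be its horizontal part. Then $\nu\neq 0$, and the vertex set of the face is $M^+(\nu)\cup M^-(\nu)$. In particular, for $b\in N^-$, the pair $\{w,b\}$ is an edge of $Q$ iff some $\nu$ has $M^+(\nu)=\{w\}$ and $M^-(\nu)=\{b\}$, that is, iff the open normal cones of $w$ in the planar polygon $N^+$ and of $b$ in $N^-$, projected to the horizontal plane, intersect.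

Next, the facets of $Q$ at $w$ arrange $\mathrm{St}$ in a cyclic order, in which two elements are consecutive iff they lie in a common facet with $w$. Since $h$ preserves $w$ and $\mathrm{St}$, it preserves the tangent cone $w+\operatorname{cone}(\mathrm{St}-w)$ of $Q$, hence its facets, hence the cyclic adjacency of $\mathrm{St}$.

**Step II.2: $N^+$ is a regular $k$-gon with side $s$, $3\le k\le5$.** Then $N^-$, the image of $N^+$ under an element of $H$, is a regular $k$-gon with side $s$ too. Let $w$ be at angle $0$, $t_\pm$ at $\pm\frac{2\pi}k$, and $N^-$ at the angles $\delta+\frac{2\pi j}k$. Reflecting the configuration in the plane through the axis and $w$ if needed, we may take $0\le\delta\le\frac\pi k$. A top point and a bottom point with angular offset $\beta\in[0,\pi]$ have squared distance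
$$4c^2+4\rho^2\sin^2\tfrac\beta2, \tag{2}$$
which increases with $\beta$. Put $D=|t_+-t_-|=2s\cos\frac\pi k\ge s$. Let $\mu$ be the reflection in the plane through the axis and $w$. If $h$ preserves $\{t_+,t_-\}$, then $h\in\{1,\mu\}$, because $h$ is determined by its values on $w,t_+,t_-$.

The normal cone of $w$ in $N^+$ is the open angular interval of directions $(-\frac\pi k,\frac\pi k)$, and that of a point of $N^-$ at angle $\beta$ is $(\beta-\frac\pi k,\beta+\frac\pi k)$. They meet iff $|\beta|<\frac{2\pi}k$, where $\beta$ is taken in $(-\pi,\pi]$.

*Subcase $\delta=0$.* Only $\beta=0$ qualifies, so $\mathrm{St}=\{t_+,t_-,b\}$ with $b$ vertically below $w$, and $\mu N=N$. If $h$ preserves $\{t_+,t_-\}$, then $h\in\{1,\mu\}$ and $hN=N$. Otherwise $h(b)\in\{t_+,t_-\}$, so $2c=|w-b|=s$, and $|t_\pm-b|^2=s^2+(2c)^2=2s^2$. The pair $\{t_+,t_-\}$ is mapped to a pair containing $b$, so $D=\sqrt2s$ and hence $k=4$. So $Q$ is a cube, which is regular.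

For $0<\delta\le\frac\pi k$ exactly $\beta=\delta$ and $\beta=\delta-\frac{2\pi}k$ qualify. So $\mathrm{St}=\{t_+,t_-,b_1,b_2\}$ with $b_1$ at angle $\delta$ and $b_2$ at angle $\delta-\frac{2\pi}k$. The cyclic order is
$$(t_+,\,b_1,\,b_2,\,t_-). \tag{3}$$
Indeed $t_+,t_-$ lie in the facet $N^+$. For $\nu$ in direction $\frac\pi k$ we have $M^+(\nu)=\{w,t_+\}$, and $M^-(\nu)=\{b_1\}$ since $|\delta-\frac\pi k|<\frac\pi k$. By (1), $w,t_+,b_1$ span a facet. For $\nu$ in direction $-\frac\pi k$ we have $M^+(\nu)=\{w,t_-\}$ and $M^-(\nu)=\{b_2\}$, since $b_2$ differs from this direction by the angle $|\delta-\frac\pi k|<\frac\pi k$. So $w,t_-,b_2$ span a facet. Three of the four adjacencies are found, and the fourth is $b_1,b_2$.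

*Subcase $\delta=\frac\pi k$.* Here $b_1,b_2$ are at angles $\pm\frac\pi k$, and $\mu N=N$. Put $d=|w-b_1|=|w-b_2|$. If $h$ preserves $\{t_+,t_-\}$, then $hN=N$. Otherwise some $t_\pm$ is mapped to some $b_i$, so $d=s$. The consecutive pair $\{t_-,t_+\}$ goes to another consecutive pair in (3). Its distance is $|t_+-b_1|=d$, $|b_1-b_2|=s$ or $|b_2-t_-|=d$, so in any case $s$. Hence $D=s$, $k=3$, and all edges of $Q$ have length $s$: $Q$ is a regular octahedron, seen along a $3$-fold axis.

*Subcase $0<\delta<\frac\pi k$.* Put $d_i=|w-b_i|$. The offsets of $b_1,b_2$ from $w$ are $\delta<\frac{2\pi}k-\delta\leq\pi$, so by (2) $d_1<d_2$. Reading off offsets, $|t_+-b_1|=d_2$, $|b_1-b_2|=s$, $|b_2-t_-|=d_1$. Moreover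
$$d_2^2-d_1^2=4\rho^2\Bigl(\sin^2\bigl(\tfrac\pi k-\tfrac\delta2\bigr)-\sin^2\tfrac\delta2\Bigr)=4\rho^2\sin\tfrac\pi k\,\sin\bigl(\tfrac\pi k-\delta\bigr)<4\rho^2\sin^2\tfrac\pi k=s^2. \tag{4}$$
We show $h=1$. Suppose not. Then $h$ acts on the $4$-cycle (3) as a nontrivial element of its dihedral group. It preserves distances from $w$, which along (3) are $s,d_1,d_2,s$.

If $s\notin\{d_1,d_2\}$, then $h$ fixes $b_1$ and $b_2$, which are adjacent in the $4$-cycle, so it acts trivially, a contradiction.

If $s=d_1$, then $h$ fixes $b_2$, so it swaps the neighbors $b_1,t_-$ of $b_2$ and fixes $t_+$. Hence $d_2=|t_+-b_1|=|t_+-t_-|=D$. For $k=3$, $D=s=d_1<d_2$, a contradiction. For $k=4,5$, $D^2=4s^2\cos^2\frac\pi k\ge2s^2=s^2+d_1^2>d_2^2$ by (4), a contradiction.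

If $s=d_2$, then $h$ fixes $b_1$, so it swaps $t_+,b_2$ and fixes $t_-$. Hence $D=|t_--t_+|=|t_--b_2|=d_1<d_2=s\le D$, a contradiction.

**Step II.3: $k=4$ and $N^+$ is a rectangle with sides $p>q$.** $H^+$ is transitive on its four vertices, so it is the full symmetry group, of order $4$, of the rectangle. Let the horizontal coordinate axes be its two mirror lines. Elements of $H\setminus H^+$ normalize $H^+$, so they permute these two lines. Hence $N^+=\{(\pm\frac p2,\pm\frac q2,c)\}$, and
$$N^-=\{(\pm\tfrac p2,\pm\tfrac q2,-c)\}\quad\text{or}\quad N^-=\{(\pm\tfrac q2,\pm\tfrac p2,-c)\}.$$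
The sides of the rectangle are edges of $Q$, so $p,q\in L$, and $p^2+q^2=4\rho^2<4$. From the list of $L^2$ we get $q=1$ and $p^2\in\{2,\frac{3+\sqrt5}2\}$.

In the first option, vertically aligned points have distance $2c\ge1$, so $4>4R^2=p^2+q^2+(2c)^2\ge2+1+1$, a contradiction.

In the second option, take $w=(\frac p2,\frac12,c)$ and $b=(\frac12,\frac p2,-c)$. Then
$$1\le|w-b|^2=\frac{(p-1)^2}2+4c^2,\qquad4c^2=4R^2-p^2-1<3-p^2.$$
Together, $2<(p-1)^2+6-2p^2$, that is, $p^2+2p<5$, so $p<\sqrt6-1<1.45$ and $p=\sqrt2$. Then $|w-b|^2<\frac{(\sqrt2-1)^2}2+1<2$. So $|w-b|=1$, and $4c^2=1-\frac{(\sqrt2-1)^2}2=\sqrt2-\frac12$. The normal cones of the vertices of both rectangles are the open quadrants, so by Step II.1 $\mathrm{St}=\{t_1,t_2,b\}$ with $t_1=(\frac p2,-\frac12,c)$, $t_2=(-\frac p2,\frac12,c)$. The distances of $t_1,t_2,b$ from $w$ are $1,\sqrt2,1$, so $h$ fixes $t_2$. If $h$ swapped $t_1$ and $b$, then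
$$3=p^2+1=|t_2-t_1|^2=|t_2-b|^2=\frac{(p+1)^2+(p-1)^2}4+4c^2=\frac{p^2+1}2+4c^2=1+\sqrt2,$$
which is false. So $h$ fixes $w,t_1,t_2$, and $h=1$.

In every case $hN=N$, so $(*)$ holds for $d=4$. By Proposition 2, (i)$\Rightarrow$(ii) for $d=4$. Together with Section 1 and Theorem 2 for $d\le2$, Section 5 for $d=3$, and (ii)$\Rightarrow$(i) from Theorem 2, this proves Theorem 4. $\square$
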